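# Strong orbit equivalence and crossed products of minimal systems

## 1. Orbit maps, cocycles, and the guess $\theta(f)=f\circ F^{-1}$

Suppose that two minimal homeomorphisms have the same orbits, up to a homeomorphism $F$ between the spaces, and that the passage from one time scale to the other is continuous except at one point in each direction. Are the two crossed products isomorphic? The first guess is "yes", and with it comes a guess for the isomorphism: the one that $F$ dictates, namely $f\mapsto f\circ F^{-1}$ on functions, with the unitary of the first system written through powers of the unitary of the second. We shall test this guess on finite spaces, on the circle and on a Cantor set. The "yes" will survive. The proposed isomorphism will not, and the way it fails tells us what to prove instead.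

**Definition (systems).** A topological dynamical system is a pair $(X,\varphi)$ with $X$ a compact metric space and $\varphi:X\to X$ a homeomorphism. It is minimal if every orbit $\{\varphi^k(x):k\in\mathbf Z\}$ is dense.

If $(X,\varphi)$ is minimal, a nonempty closed set $Y$ with $\varphi(Y)=Y$ contains a dense orbit, so $Y=X$. If moreover $X$ is infinite, there are no periodic points, since a periodic orbit would be finite, closed and dense. So the $\mathbf Z$-action is free. Also all forward orbits and all backward orbits are dense: the $\omega$-limit set $\bigcap_N\overline{\{\varphi^k x:k\ge N\}}$ and the $\alpha$-limit set are nonempty, closed and invariant, so each equals $X$.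

**Definition (crossed product).** $C(X)\rtimes_\varphi\mathbf Z$ is the universal $C^*$-algebra generated by a copy of $C(X)$ and a unitary $u$ with $ufu^*=f\circ\varphi^{-1}$. Thus every pair consisting of a unital representation of $C(X)$ in a unital $C^*$-algebra and a unitary there satisfying this relation (a covariant pair) extends to the crossed product. The finite sums $\sum_k f_ku^k$ with $f_k\in C(X)$ are dense.

**Definition (orbit equivalence and cocycles).** An orbit map from $(X_1,\varphi_1)$ to $(X_2,\varphi_2)$ is a homeomorphism $F:X_1\to X_2$ with $F(\mathrm{Orb}_{\varphi_1}(x))=\mathrm{Orb}_{\varphi_2}(F(x))$ for all $x$. If one exists, the systems are orbit equivalent. Its orbit cocycles are functions $n,m:X_1\to\mathbf Z$ with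
$$F(\varphi_1(x))=\varphi_2^{\,n(x)}(F(x)),\qquad F(\varphi_1^{\,m(x)}(x))=\varphi_2(F(x)).$$
For minimal systems on infinite spaces they are unique, by freeness. The systems are strong orbit equivalent if some orbit map has cocycles $n$ and $m$ that each have at most one point of discontinuity.

For example, let $\varphi_1$ be rotation of the circle by an irrational angle and $\varphi_2=\varphi_1^{-1}$. Then $F=\mathrm{id}$ is an orbit map and $n=m=-1$. An example with a discontinuity is worked out in Section 3.

Two facts make the guess "yes" reasonable. By Giordano, Putnam and Skau, for minimal systems on Cantor sets strong orbit equivalence holds if and only if the crossed products are isomorphic. For equicontinuous minimal systems, strong orbit equivalence, conjugacy and isomorphism of the crossed products are all equivalent. The question for arbitrary minimal systems is the problem taken up here; it comes from the paper "$C^*$-Algebras Associated To Non-Homogeneous Minimal Systems And Their $K$-Theory".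

## 2. Finite spaces, continuous cocycles, and the circle

**Finite spaces.** If $X_1$ is finite and minimal, it is a single orbit, and $X_2$ has the same number $p$ of points. Both maps are cyclic permutations of $p$ points, so they are conjugate by some bijection $G$, and $f\mapsto f\circ G^{-1}$, $u_1\mapsto u_2$ is an isomorphism of the crossed products. Even the refined guess holds for any bijection $F$. Write $X_2=\{0,\dots,p-1\}$ with $\varphi_2(i)=i+1$ mod $p$. The elements $e_{ij}=u_2^{i-j}\chi_{\{j\}}$ are matrix units with $e_{ii}=\chi_{\{i\}}$, because $\chi_{\{j\}}u_2^{j-l}=u_2^{j-l}\chi_{\{l\}}$. With $\pi=F\circ G^{-1}$, conjugation by the unitary $\sum_ie_{\pi(i)\,i}$ carries $f\circ G^{-1}$ to $f\circ F^{-1}$. From now on the spaces are infinite.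

**Both systems on one Hilbert space.** Replace $\varphi_2$ by $F^{-1}\varphi_2F$. Then $X_1=X_2=X$ and $F=\mathrm{id}$, the two maps have the same orbits, and
$$\varphi_1(x)=\varphi_2^{\,n(x)}(x),\qquad \varphi_2(x)=\varphi_1^{\,m(x)}(x).\tag{1}$$
The situation is now symmetric: exchanging $\varphi_1$ and $\varphi_2$ exchanges $n$ and $m$. Fix an orbit $\mathcal O$ and put $H=\ell^2(\mathcal O)$. Let $C(X)$ act on $H$ by multiplication, which is faithful because $\mathcal O$ is dense, and let $u_i\delta_z=\delta_{\varphi_i(z)}$. Then $u_ifu_i^*\delta_z=f(\varphi_i^{-1}z)\delta_z$, so we have a covariant pair for each system. For a minimal action on an infinite space the crossed product is simple (Davidson, *C\*-Algebras by Example*, Ch. VIII.3), so the resulting representation is faithful, and we may regard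
$$A_i=C(X)\rtimes_{\varphi_i}\mathbf Z=C^*(C(X),u_i)\subset B(H),\qquad i=1,2,$$
on the same $H$. For clopen $W\subset X$ we write $\chi_W$ both for the function and for the projection; note $u_i\chi_Wu_i^*=\chi_{\varphi_i(W)}$.

Let $D(a)$ denote the diagonal part of $a\in B(H)$, the multiplication operator with entries $\langle a\delta_z,\delta_z\rangle$. Then $\|D(a)\|\le\|a\|$. By freeness $D(\sum_kf_ku_i^k)=f_0$, so by density $D(A_i)\subset C(X)$.

**The cocycle of all powers.** Define $\nu(k,x)\in\mathbf Z$ by $\varphi_1^k(x)=\varphi_2^{\,\nu(k,x)}(x)$. Then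
$$\nu(k+l,x)=\nu(k,\varphi_1^lx)+\nu(l,x),\qquad \nu(0,x)=0,\qquad \nu(1,x)=n(x).\tag{2}$$
For fixed $x$ the map $\nu(\cdot,x):\mathbf Z\to\mathbf Z$ is a bijection. It is injective because $\varphi_1$ acts freely, and surjective because the orbits agree. The number $m(x)$ is the unique $k$ with $\nu(k,x)=1$. The sets
$$E_k=n^{-1}(k)=\{x:\varphi_1(x)=\varphi_2^k(x)\}$$
are closed. By freeness $n$ and $m$ never take the value $0$.

**Step 1 (continuous cocycles).** This step settles the case without discontinuities, and there the guess is right. Suppose $n$ is continuous. By (2) every $\nu(k,\cdot)$ is continuous, so each $\{m=k\}=\{\nu(k,\cdot)=1\}$ is clopen, and $m$ is continuous. By symmetry, continuity of $m$ implies that of $n$. Both are then bounded, and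
$$u_1=\sum_ku_2^k\chi_{\{n=k\}}\in A_2,\qquad u_2=\sum_ku_1^k\chi_{\{m=k\}}\in A_1$$
with finite sums, as one sees by applying both sides to $\delta_z$. Hence $A_1=A_2$ as concrete algebras, and the identity map is an isomorphism with $f\mapsto f$.

**The circle.** Let $X$ be the circle and let $n$ be continuous off one point $x_0$. The complement of $x_0$ is connected, so $n$ is a constant $c$ there. The set $E_c$ is closed and contains a dense set, so $n\equiv c$. Then $\nu(j,x)=cj$ by (2), and bijectivity of $\nu(\cdot,x)$ forces $c=\pm1$. So $\varphi_1=\varphi_2^{\pm1}$, and the guess holds again.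

## 3. A base-four odometer with one discontinuity

Let $X=\{0,1,2,3\}^{\mathbf N}$, with $[s]$ the clopen set of sequences that begin with the word $s$. Let $\varphi_1$ add $1$ with carry to the right: if $d_r$ is the first digit of $x$ different from $3$, replace $d_1,\dots,d_{r-1}$ by $0$ and $d_r$ by $d_r+1$; and $\varphi_1(333\dots)=000\dots$. This is a homeomorphism. It is minimal because along each orbit the first $R$ digits run cyclically through all $4^R$ words. Let $\pi$ exchange the digits $1$ and $2$ in every coordinate and put $\varphi_2=\pi\varphi_1\pi$. So $\varphi_2$ counts with the digit order $0<2<1<3$.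

Two sequences that agree from some place on lie in one $\varphi_1$-orbit, and $\varphi_1$ changes only finitely many digits except at $x_0=333\dots$. So the $\varphi_1$-orbits are the classes of sequences with equal tails, except that the class "eventually $3$" and the class "eventually $0$" together form one orbit. The map $\pi$ respects this description. Hence $\varphi_1$ and $\varphi_2$ have the same orbits and $F=\mathrm{id}$ is an orbit map.

Let us compute $n$. Write $\rho(0)=0,\rho(2)=1,\rho(1)=2,\rho(3)=3$. As long as the tail stays fixed, the time that $\varphi_2$ needs between two sequences is the difference of the numbers $\sum_i\rho(d_i)4^{i-1}$. If $x$ begins with $3^{r-1}d$, $d\ne3$, then $\varphi_1(x)$ begins with $0^{r-1}(d+1)$ and has the same tail. The first $r-1$ digits contribute $4^{r-1}-1$ to the number of $x$ and $0$ to that of $\varphi_1(x)$. So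
$$n(x)=\bigl(\rho(d+1)-\rho(d)\bigr)4^{r-1}-4^{r-1}+1=\begin{cases}4^{r-1}+1,& d=0\text{ or }2,\\ 1-2\cdot4^{r-1},& d=1,\end{cases}\qquad n(x_0)=1 .$$
Thus $n$ is locally constant off $x_0$ and unbounded near $x_0$. Conjugating (1) by $\pi$ gives $m=n\circ\pi$, so $m$ also has exactly one discontinuity, at $\pi(x_0)=x_0$. The systems are of course conjugate, by $\pi$; but $\pi$ is not our orbit map $F=\mathrm{id}$.

The natural formula $u_1=\sum_ku_2^k\chi_{\{n=k\}}$ now has infinitely many terms and its partial sums do not converge in norm. No other formula can help.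

**Observation.** In the setting of Section 2, suppose that $n$ has exactly one discontinuity $x_0$. Then there is no isomorphism $\theta:A_1\to A_2$ with $\theta(f)=f$ for all $f\in C(X)$.

*Proof.* Use $H=\ell^2(\mathcal O)$ with $\mathcal O$ the orbit of $x_0$. Suppose $\theta$ exists and put $w=\theta(u_1)\in A_2$, a unitary with $wf=(f\circ\varphi_1^{-1})w$. Comparing matrix entries, $\langle w\delta_z,\delta_y\rangle f(z)=f(\varphi_1^{-1}y)\langle w\delta_z,\delta_y\rangle$ for all $f$, so the entry vanishes unless $y=\varphi_1(z)$. Hence $w\delta_z=\lambda_z\delta_{\varphi_1(z)}$ with $|\lambda_z|=1$. Let $a=n(x_0)$ and $d=D(u_2^{-a}w)\in C(X)$. For $z\in\mathcal O$ we have $|d(z)|=1$ if $z\in E_a$ and $d(z)=0$ otherwise. In particular $|d(x_0)|=1$. As $n$ is discontinuous at $x_0$, there are points $y_r\to x_0$ with $n(y_r)\ne a$. For $k\ne a$ the set $E_k$ is open, because $n$ is continuous at each of its points. Since $\mathcal O$ is dense we may move $y_r$ into $\mathcal O$ without changing $n(y_r)$. Then $d(y_r)=0$, so $d(x_0)=0$, a contradiction. $\square$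

So one must give up $\theta(f)=f\circ F^{-1}$. What survives is this formula up to a limit of inner automorphisms.

## 4. Theorems A and B, and the shape of the argument

**Theorem A.** Strongly orbit equivalent minimal systems have isomorphic crossed products.

**Theorem B.** Let $(X_1,\varphi_1),(X_2,\varphi_2)$ be minimal with $X_i$ infinite. Let $F$ be an orbit map such that one cocycle has at most one discontinuity and the other at most two. Put $A_i=C(X_i)\rtimes_{\varphi_i}\mathbf Z$. Then there are an isomorphism $\theta:A_1\to A_2$ and unitaries $V_k\in A_2$ with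
$$\theta(f)=\lim_kV_k\,(f\circ F^{-1})\,V_k^*\qquad(f\in C(X_1)).$$
Consequently:

* $F_*$ maps the $\varphi_1$-invariant probability measures bijectively onto the $\varphi_2$-invariant ones, compatibly with the map on traces induced by $\theta$.
* $\theta_*\circ(\iota_1)_*=(\iota_2)_*\circ((F^{-1})^*)_*$ on $K_*(C(X_1))$, where $\iota_i:C(X_i)\to A_i$ is the inclusion.

Moreover, exactly one of the following holds.

* (I) Both cocycles are continuous. Then one may take $\theta(f)=f\circ F^{-1}$ exactly.
* (II) Each cocycle has exactly one discontinuity, the two discontinuities lie in the same $\varphi_1$-orbit, and $X_1$ has infinitely many pairwise disjoint nonempty clopen subsets.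

In particular, if $X_1$ has finitely many components, (I) holds. If $X_1$ is connected, $F\varphi_1F^{-1}=\varphi_2^{\pm1}$.

Theorem A follows from Theorem B, since the finite case was done in Section 2. There is no restriction on the dimension or mean dimension of $X$, and no classification theorem is used.

The idea is as follows. Since $u_1\notin A_2$, we look for unitaries $w_j\in A_2$ that implement $\varphi_1$ on $C(X)$ only asymptotically. Truncating the infinite sum away from $x_0$ gives a partial isometry. We complete it to a unitary by an arbitrary piece that lives over a tiny clopen set near $x_0$, where every continuous function is nearly constant, so the piece hardly matters for the conjugation of functions. Different completions differ by a unitary $q$ that is close to $1$ in support but not in norm, and such a $q$ can be absorbed by a conjugation. Both the completion and the absorption take place in one AF algebra $B_0$ that sits in $A_1$ and in $A_2$.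

For the rest of the proof we are in the picture of Section 2. By Step 1 we may assume that both $n$ and $m$ are discontinuous. Exchanging the roles of the systems if necessary, $n$ is the cocycle with at most one discontinuity. Let $x_0$ be its unique discontinuity; then $m$ has at most two.

## 5. Discontinuities as crossings between half-orbits

Put
$$O=\{\varphi_1^ix_0:i\in\mathbf Z\},\qquad O^-=\{\varphi_1^ix_0:i\le0\},\qquad O^+=\{\varphi_1^ix_0:i\ge1\}.$$
In the odometer example, $O^-$ consists of the sequences that are eventually $3$ and $O^+$ of those that are eventually $0$. The map $\varphi_2$ passes from one half to the other exactly once, from $333\dots$ to $000\dots$. That is exactly where $m$ jumps, and this is general.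

**Step 2 (crossing claim).** This step locates the discontinuities of $m$ from that of $n$. *Claim: $m$ is discontinuous at $x$ if and only if $x\in O$ and $x,\varphi_2(x)$ lie in different halves $O^\pm$.* Only the fact that $x_0$ is the unique discontinuity of $n$ is used.

*Proof.* Let $k=m(x)$, so $k\ne0$ and $\nu(k,x)=1$. Since $m$ and $\nu(k,\cdot)$ are integer valued, $m$ is continuous at $x$ iff $m=k$ near $x$, iff $\nu(k,\cdot)=1$ near $x$, iff $\nu(k,\cdot)$ is continuous at $x$.

If $k>0$, then $\nu(k,z)=\sum_{i=0}^{k-1}n(\varphi_1^iz)$ by (2). The $i$-th summand is discontinuous at $x$ iff $\varphi_1^ix=x_0$, which by freeness happens for at most one $i$. A sum with exactly one discontinuous summand is discontinuous. So $\nu(k,\cdot)$ is discontinuous at $x$ iff $\varphi_1^ix=x_0$ for some $0\le i<k$, iff $x\in O^-$ and $\varphi_1^kx\in O^+$.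

If $k<0$, then $\nu(k,z)=-\nu(|k|,\varphi_1^kz)=-\sum_{i=1}^{|k|}n(\varphi_1^{-i}z)$. In the same way, $\nu(k,\cdot)$ is discontinuous at $x$ iff $\varphi_1^{-i}x=x_0$ for some $1\le i\le|k|$, iff $x\in O^+$ and $\varphi_1^kx\in O^-$.

Now $\varphi_1^k(x)=\varphi_2(x)$. For $k>0$ a change of half under $\varphi_1^k$ can only be from $O^-$ to $O^+$, and for $k<0$ only from $O^+$ to $O^-$. This gives the claim. $\square$

**Step 3 (there is exactly one crossing).** This step reduces two possible discontinuities to one, and fixes the direction of time. The set $O$ is also a $\varphi_2$-orbit, enumerated by $i\mapsto\varphi_2^i(x_0)$. By Step 2 the discontinuities of $m$ are the places where this enumeration changes half, and there are at most two. If the number of changes were even, both ends of the enumeration would lie in the same half and the other half would be finite; but both halves are infinite. So the number is odd, hence one: $m$ has exactly one discontinuity $x_1$. Moreover $x_1\in O$, and $\{\varphi_2^ix_1:i\le0\}$ is one of $O^\pm$ while $\{\varphi_2^ix_1:i\ge1\}$ is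 the other.

If $\{\varphi_2^ix_1:i\le0\}=O^+$, replace $\varphi_2$ by $\varphi_2^{-1}$, that is, $u_2$ by $u_2^*$. The concrete algebra $A_2$ does not change. From $\varphi_1(x)=(\varphi_2^{-1})^{-n(x)}(x)$ the new first cocycle is $-n$. With $y=\varphi_2^{-1}x$ we have $x=\varphi_1^{m(y)}y$, so $\varphi_2^{-1}(x)=\varphi_1^{-m(y)}(x)$ and the new second cocycle is $-m\circ\varphi_2^{-1}$, with discontinuity $\varphi_2(x_1)$. (If in the odometer one starts with $\varphi_2^{-1}$, the discontinuity of the second cocycle sits at $000\dots$.) The backward half of the new enumeration from $\varphi_2(x_1)$ is $\{\varphi_2^ix_1:i\ge1\}=O^-$. So we may assume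
$$\{\varphi_2^ix_1:i\le0\}=O^-,\qquad\{\varphi_2^ix_1:i\ge1\}=O^+.\tag{3}$$

## 6. Clopen sets near $x_0$ and the normalization $x_1=x_0$

**Step 4 (small clopen sets).** This step shows that a discontinuity forces many clopen sets close to $x_0$. Let $a=n(x_0)$. For $k\ne a$ the closed set $E_k$ is clopen, since $n$ is locally constant at each of its points. Infinitely many $E_k$ are nonempty: otherwise $E_a$, the complement of finitely many clopen sets, would be open and $n$ continuous at $x_0$. If $N$ is an open neighborhood of $x_0$, then $n$ is locally constant at each point of the compact set $X\setminus N$, so it takes finitely many values there. Hence $E_k\subset N$ for all but finitely many $k$. In particular $N$ contains a nonempty clopen set.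

**Step 5 (moving the discontinuities together).** This step lets us assume that $x_1=x_0$ and $\varphi_2(x_0)=\varphi_1(x_0)$, without changing $C(X)$ or the concrete algebra $A_2$. It matters because the leftover pieces of the truncation, in the source and in the range, must sit near one and the same point.

By (3), $x_1\in O^-$ and $\varphi_2(x_1)\in O^+$, so $x_1=\varphi_1^{-p}x_0$ and $\varphi_2(x_1)=\varphi_1^{q+1}x_0$ with $p,q\ge0$. By freeness choose an open $N\ni x_0$ with $\varphi_1^jN$, $-p\le j\le q+1$, pairwise disjoint, and by Step 4 a nonempty clopen $E\subset N$. By minimality $x_0\in U:=\varphi_1^i(E)$ for some $i$. Then $U$ is clopen and the sets $\varphi_1^jU$, $-p\le j\le q+1$, are pairwise disjoint.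

Let $\sigma$ be $\varphi_1^p$ on $\varphi_1^{-p}U$, $\varphi_1^{-p}$ on $U$, $\varphi_1^q$ on $\varphi_1U$, $\varphi_1^{-q}$ on $\varphi_1^{q+1}U$, and the identity elsewhere. (If $p=0$ or $q=0$ the corresponding pair of rules is the identity.) It is a homeomorphism with $\sigma^2=\mathrm{id}$, and $\sigma(x)=\varphi_1^{s(x)}(x)$ with $s:X\to\mathbf Z$ continuous. Also $\sigma(x)=\varphi_2^{t(x)}(x)$ with $t(x)=\nu(s(x),x)$, and $t$ is continuous:

* On $\varphi_1^{-p}U$, $t=\sum_{0\le i<p}n\circ\varphi_1^i$, and $\varphi_1^{i-p}U$ is disjoint from $U\ni x_0$ for $0\le i<p$, so only continuity points of $n$ occur. On $U$, $t(x)=-\nu(p,\varphi_1^{-p}x)$, which is continuous by the previous sentence.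
* On $\varphi_1U$, $t=\sum_{0\le i<q}n\circ\varphi_1^i$, and $\varphi_1^{i+1}U$ is disjoint from $U\ni x_0$ for $0\le i<q$. On $\varphi_1^{q+1}U$, $t(x)=-\nu(q,\varphi_1^{-q}x)$.

Put $\varphi_2'=\sigma\varphi_2\sigma$. It is minimal, and since $\sigma$ preserves every orbit it has the same orbits. Its cocycles relative to $\varphi_1$ are
$$n'(x)=t(\varphi_1x)+n(x)+t(\sigma x),\qquad m'(x)=s(\varphi_2\sigma x)+m(\sigma x)+s(x).$$
Indeed $x=\varphi_2^{t(\sigma x)}(\sigma x)$, so $\sigma(\varphi_1x)=\varphi_2^{t(\varphi_1x)+n(x)}(x)=\varphi_2^{n'(x)}(\sigma x)$, and applying $\sigma$ gives $\varphi_1(x)=(\varphi_2')^{n'(x)}(x)$. The second formula follows by writing $\sigma\varphi_2\sigma x$ step by step through powers of $\varphi_1$. Hence $n'$ is discontinuous exactly at $x_0$, and $m'$ exactly at $\sigma(x_1)=x_0$. Moreover $\varphi_2'(x_0)=\sigma\varphi_2(x_1)=\sigma(\varphi_1^{q+1}x_0)=\varphi_1(x_0)$.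

For the algebra, $y=\sum_ku_2^k\chi_{\{t=k\}}\in A_2$ is a finite sum with $y\delta_z=\delta_{\sigma z}$. So $y$ is a unitary with $y^2=1$ and $yC(X)y^*=C(X)$, and the unitary $u_2'\delta_z=\delta_{\varphi_2'(z)}$ equals $yu_2y^*$. Hence $C^*(C(X),u_2')=y\,C^*(C(X),u_2)\,y^*=A_2$. We write $\varphi_2,u_2,n,m$ for $\varphi_2',u_2',n',m'$.

**Standing situation.** From now on $n$ and $m$ are both discontinuous exactly at $x_0$, and $\varphi_1(x_0)=\varphi_2(x_0)$, that is, $n(x_0)=m(x_0)=1$. This is symmetric in $\varphi_1,\varphi_2$. So Step 2 also holds with roles exchanged: $n$ is discontinuous at $x$ iff $x\in O$ and $x,\varphi_1(x)$ lie in different sets among $\{\varphi_2^ix_0:i\le0\}$ and $\{\varphi_2^ix_0:i\ge1\}$. Put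
$$\gamma=\varphi_2^{-1}\varphi_1,\qquad T=\{x:\gamma(x)\ne x\}=\bigsqcup_{k\ne1}E_k,\qquad K_j=\bigcup_{|k|\le j,\ k\ne1}E_k .$$
The description of $T$ holds because $\gamma(x)=\varphi_2^{n(x)-1}(x)$. We have $\gamma(x_0)=x_0$, $\gamma(T)=T$ and $x_0\notin T$. By Step 4, now with $a=1$, the $K_j$ are clopen; they increase to $T$. So $K_j$ and $\gamma K_j$ are clopen subsets of $T$ that miss $x_0$. Furthermore:
$$\text{for every neighborhood }N\text{ of }x_0:\quad T\setminus K_j\subset N\ \text{ and }\ T\setminus\gamma K_j\subset N\ \text{ for all large }j.\tag{4}$$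
The first inclusion is Step 4. For the second, $T\setminus\gamma K_j=\gamma(T\setminus K_j)$, and $\gamma$ is continuous at its fixed point $x_0$.

In the odometer, $\gamma$ fixes $x_0$ and changes only the first digit different from $3$, by the cycle $0\to2\to1\to0$. Here $T=X\setminus\{x_0\}$ and $K_1=E_{-1}=[1]$, while $\gamma K_1=[0]$. So $K_j$ need not be invariant under $\gamma$. On the other hand $K_2=[0]\cup[1]\cup[2]=\gamma K_2$.

## 7. The common AF algebra $B_0$

**Definition.** $B_0^{(i)}\subset A_i$ is the $C^*$-algebra generated by all $\chi_W$ with $W$ clopen and all $u_i\chi_W$ with $W$ clopen and $x_0\notin W$.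

**Step 6 ($B_0^{(1)}=B_0^{(2)}$).** This step produces the part that $A_1$ and $A_2$ visibly share. Let $W$ be clopen with $x_0\notin W$. Since $m$ is continuous at each point of the compact set $W$, the set $W$ is a finite disjoint union of the clopen sets $W_k=W\cap\{m=k\}$, and $u_2\chi_{W_k}=u_1^k\chi_{W_k}$.

If $k>0$, none of $W_k,\varphi_1W_k,\dots,\varphi_1^{k-1}W_k$ contains $x_0$. Otherwise some $z\in W_k$ has $z\in O^-$ and $\varphi_2(z)=\varphi_1^kz\in O^+$; by Step 2 $m$ is discontinuous at $z$, so $z=x_0\notin W$, a contradiction. Hence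
$$u_1^k\chi_{W_k}=(u_1\chi_{\varphi_1^{k-1}W_k})\cdots(u_1\chi_{\varphi_1W_k})(u_1\chi_{W_k})\in B_0^{(1)} .$$
If $k<0$, none of $\varphi_1^{-1}W_k,\dots,\varphi_1^kW_k$ contains $x_0$. Otherwise some $z\in W_k$ has $z\in O^+$ and $\varphi_2(z)=\varphi_1^kz\in O^-$, with the same contradiction. For $Z=\varphi_1^{-i}W_k$, $0\le i<|k|$, we have $u_1^*\chi_Z=(u_1\chi_{\varphi_1^{-1}Z})^*\in B_0^{(1)}$, and the product of these elements is $u_1^k\chi_{W_k}$.

So $B_0^{(2)}\subset B_0^{(1)}$. The reverse inclusion is the same argument with $\varphi_1,\varphi_2$ exchanged, using $u_1\chi_{W\cap E_k}=u_2^k\chi_{W\cap E_k}$ and the exchanged crossing claim. We write $B_0$ for this algebra. It is unital and contained in $A_1\cap A_2$.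

**Step 7 ($B_0$ is AF; Putnam's argument).** This step shows that $B_0$ is the closure of an increasing union of finite-dimensional algebras, so that inside it we can compare projections by ranks and take logarithms of unitaries.

Let $\mathcal W,\mathcal W'$ be finite families of clopen sets, the members of $\mathcal W'$ not containing $x_0$. Put $U=X\setminus\bigcup\mathcal W'\ni x_0$ and $Q=\varphi_1(U)$, a nonempty clopen set. The first return time $\tau(x)=\min\{i\ge1:\varphi_1^ix\in Q\}$ on $Q$ is finite because forward orbits are dense, continuous because $Q$ is clopen, and bounded because $Q$ is compact. Partition $Q$ into finitely many nonempty clopen sets $Z$ on which $\tau$ is a constant $h(Z)$, and such that each $\varphi_1^iZ$, $0\le i<h(Z)$, lies in an atom of the finite Boolean algebra generated by $\mathcal W\cup\mathcal W'$. Then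
$$X=\bigsqcup_Z\ \bigsqcup_{0\le i<h(Z)}\varphi_1^iZ .$$
For disjointness, suppose $\varphi_1^iz=\varphi_1^{i'}z'$ with $i\ge i'$, $i<\tau(z)$ and $i'<\tau(z')$, where $z,z'\in Q$; then $\varphi_1^{i-i'}z=z'\in Q$ with $i-i'<\tau(z)$, so $i=i'$ and $z=z'$. For covering, backward orbits visit $Q$; take the least $i\ge0$ with $z=\varphi_1^{-i}x\in Q$; by minimality of $i$, $\tau(z)>i$. Since $x\in U$ iff $\varphi_1(x)\in Q$, the set $U$ is the union of the top levels $\varphi_1^{h(Z)-1}Z$.

The elements $e^Z_{ij}=u_1^{i-j}\chi_{\varphi_1^jZ}$, $0\le i,j<h(Z)$, are matrix units that span a finite-dimensional unital algebra $\mathcal E\cong\bigoplus_ZM_{h(Z)}$. For $i<h(Z)-1$ the level $\varphi_1^iZ$ misses $U\ni x_0$, so $e^Z_{i+1,i}=u_1\chi_{\varphi_1^iZ}$ is one of our generators of $B_0$, and so is $e^Z_{ii}=\chi_{\varphi_1^iZ}$. Hence $\mathcal E\subset B_0$, and $\mathcal E$ is generated by finitely many of the generators of $B_0$. Each $W\in\mathcal W$ is a union of levels, so $\chi_W\in\mathcal E$. Each $W'\in\mathcal W'$ is a union of levels that are not top levels, so $u_1\chi_{W'}=\sum e^Z_{i+1,i}\in\mathcal E$,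 the sum running over these levels.

A compact metric space has countably many clopen sets, because each is a finite union of members of a countable base. So $B_0$ has countably many generators. Enumerate them, and choose inductively $\mathcal E_{r+1}$ as above containing the first $r+1$ generators and the finitely many generators that generate $\mathcal E_r$. Then $\mathcal E_1\subset\mathcal E_2\subset\cdots$ are finite-dimensional unital subalgebras with dense union in $B_0$, and every generator lies in $\mathcal E_r$ for large $r$.

**Step 8 (two consequences).** This step records the only uses we make of the AF property: (a) will complete partial isometries to unitaries, (b) will connect unitaries to $1$ by short paths.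

(a) *Let $K,K'$ be clopen and let $v\in B_0$ satisfy $v^*v=\chi_K$, $vv^*=\chi_{K'}$. Then there is $h\in B_0$ with $h^*h=\chi_{K'\setminus K}$ and $hh^*=\chi_{K\setminus K'}$.* Take $r$ with $\chi_K,\chi_{K'},\chi_{K\cap K'}\in\mathcal E_r$ and $x\in\chi_{K'}\mathcal E_r\chi_K$ with $\|x-v\|<1/3$; this is possible since $v=\chi_{K'}v\chi_K$. Then $\|x^*x-\chi_K\|\le\frac13\cdot\frac43+\frac13<1$ and likewise $\|xx^*-\chi_{K'}\|<1$. So $x^*x$ and $xx^*$ are invertible in the corners $\chi_K\mathcal E_r\chi_K$ and $\chi_{K'}\mathcal E_r\chi_{K'}$. In each simple summand of $\mathcal E_r$ the ranks of $\chi_K$, $x$ and $\chi_{K'}$ are therefore equal. Subtracting the rank of $\chi_{K\cap K'}$, the projections $\chi_{K\setminus K'}$ and $\chi_{K'\setminus K}$ have equal rank in each summand, so $h$ exists in $\mathcal E_r$.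

(b) *If $S$ is clopen, $\eta>0$ and $r$ is a unitary in $\chi_SB_0\chi_S$, there is $h=h^*\in\chi_SB_0\chi_S$ with $\|h\|\le\pi$ and $\|r-e^{ih}\|<\eta$, the exponential taken in the corner.* For large $l$, $\chi_S\in\mathcal E_l$ and $r$ is approximated by elements $x$ of the finite-dimensional algebra $\chi_S\mathcal E_l\chi_S$. When $x$ is close to $r$, it is invertible in the corner and its unitary part $x|x|^{-1}$ is close to $r$ as well. A unitary in a finite-dimensional algebra has the form $e^{ih}$ with $h=h^*$ and $\|h\|\le\pi$.

## 8. The unitaries $c_j$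

**Step 9 (completing the truncation).** This step builds unitaries in $B_0$ that act like $\gamma$ away from $x_0$. Let $g=u_2^*u_1\in B(H)$, so $g\delta_z=\delta_{\gamma z}$. If $g$ were in $A_2$, so would be $u_1=u_2g$. By the Observation this is not so when $\mathcal O$ is the orbit of $x_0$, but the truncations are fine. Let $K=K_j$. Since $x_0\notin K$, $x_0\notin\gamma K$ and $\varphi_2\gamma K=\varphi_1K$,
$$g\chi_K=u_2^*\chi_{\varphi_1K}u_1\chi_K=(u_2\chi_{\gamma K})^*(u_1\chi_K)\in B_0,$$
a partial isometry with initial projection $\chi_K$ and final projection $\chi_{\gamma K}$. By Step 8(a) with $K'=\gamma K$ there is $h_K\in B_0$ with $h_K^*h_K=\chi_{\gamma K\setminus K}$ and $h_Kh_K^*=\chi_{K\setminus\gamma K}$. Put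
$$c_j=g\chi_K+h_K+\chi_{X\setminus(K\cup\gamma K)}\in B_0 .\tag{5}$$
The initial projections $\chi_K,\chi_{\gamma K\setminus K},\chi_{X\setminus(K\cup\gamma K)}$ sum to $1$, and so do the final projections $\chi_{\gamma K},\chi_{K\setminus\gamma K},\chi_{X\setminus(K\cup\gamma K)}$. So $c_j$ is unitary. Define the unitaries
$$w_j=u_2c_j\in A_2,\qquad v_j=u_1c_j^*\in A_1 .$$

In the odometer, for $j=1$, one may take $h_K=\chi_{[1]}g^*\chi_{[0]}$. Then $c_1$ exchanges the leading digits $0$ and $1$ and is $1$ over $[2]\cup[3]$. For $j=2$ no $h_K$ is needed, and $w_2$ moves $\delta_z$ by $\varphi_1$ for $z\notin[3]$ and by $\varphi_2$ for $z\in[3]$.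

**Step 10 (the $w_j$ implement $\varphi_1$ asymptotically).** This step shows that the arbitrary choice of $h_K$ does no harm. *For $f\in C(X)$,*
$$\|c_jfc_j^*-f\circ\gamma^{-1}\|\to0,\qquad w_jfw_j^*\to f\circ\varphi_1^{-1},\qquad v_jfv_j^*\to f\circ\varphi_2^{-1}.$$

Given $\varepsilon>0$, let $N$ be a neighborhood of $x_0$ with $|f-f(x_0)|<\varepsilon$ on $N$, and by (4) take $j$ so large that $T\setminus K\subset N$ and $T\setminus\gamma K\subset N$, $K=K_j$. Since $f$ commutes with the initial projections in (5), $c_jfc_j^*$ is block diagonal with respect to $\chi_{\gamma K},\chi_{K\setminus\gamma K},\chi_{X\setminus(K\cup\gamma K)}$.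

* On the first block it equals $f\circ\gamma^{-1}$.
* On the second it is $h_Kfh_K^*$, within $\varepsilon$ of $f(x_0)$, because $\gamma K\setminus K\subset T\setminus K\subset N$. Also $f\circ\gamma^{-1}$ is within $\varepsilon$ of $f(x_0)$ there, as $\gamma^{-1}(T\setminus\gamma K)=T\setminus K\subset N$.
* On the third it is $f$, and $f(x)\ne f(\gamma^{-1}x)$ only if $x\in T\setminus\gamma K\subset N$. Then also $\gamma^{-1}x\in T\setminus K\subset N$, so the difference is less than $2\varepsilon$.

So the norm is at most $2\varepsilon$. Conjugating by $u_2$ and using $\varphi_2\gamma=\varphi_1$ gives the claim for $w_j$. Applying the first statement to $f\circ\gamma$ gives $c_j^*fc_j\to f\circ\gamma$; conjugating by $u_1$ and using $\gamma\varphi_1^{-1}=\varphi_2^{-1}$ gives the claim for $v_j$.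

## 9. Homomorphisms into sequence algebras

**Definition.** For a $C^*$-algebra $A$ put $A_\infty=\ell^\infty(\mathbf N,A)/c_0(\mathbf N,A)$, and write $[(x_j)_j]$ for the class of a bounded sequence and $[x]$ for that of a constant one.

The norm is $\|[(x_j)]\|=\limsup\|x_j\|$. For example, if $\|x_j-x\|\to0$ then $[(x_j)]=[x]$. Statements that hold asymptotically in $A$ become exact in $A_\infty$.

**Step 11 ($\Psi$ and $\Phi$).** This step turns Step 10 into honest homomorphisms. By Step 10, $f\mapsto[f]$ and $[(w_i)_i]$ form a covariant pair for $\varphi_1$ in $(A_2)_\infty$, and $f\mapsto[f]$ and $[(v_j)_j]$ form one for $\varphi_2$ in $(A_1)_\infty$. So there are unital homomorphisms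
$$\Psi:A_1\to(A_2)_\infty,\ f\mapsto[f],\ u_1\mapsto[(w_i)_i];\qquad\Phi:A_2\to(A_1)_\infty,\ f\mapsto[f],\ u_2\mapsto[(v_j)_j].$$

**Step 12 (both are the identity on $B_0$).** This step is what will make compositions computable. *For $b\in B_0$: $\Psi(b)=[b]$ and $\Phi(b)=[b]$.* It suffices to check generators, and for $\chi_W$ this is clear. Let $W$ be clopen with $x_0\notin W$. Then $X\setminus W$ is a neighborhood of $x_0$, and by (4), for large $j$,
$$W\cap T=W\cap K_j=W\cap\gamma K_j .$$
Then $W\setminus T=W\setminus K_j$ is clopen and disjoint from $K_j\cup\gamma K_j\subset T$, and $g,g^*$ fix $\delta_z$ for $z\notin T$. So $c_j\chi_W=g\chi_{W\cap K_j}+\chi_{W\setminus T}=g\chi_W$ and $w_j\chi_W=u_2g\chi_W=u_1\chi_W$. Likewise, (5) gives $c_j^*\chi_{\gamma K_j}=g^*\chi_{\gamma K_j}$, so $c_j^*\chi_W=g^*\chi_{W\cap\gamma K_j}+\chi_{W\setminus T}=g^*\chi_W$ and $v_j\chi_W=u_1g^*\chi_W=u_2\chi_W$. Hence $\Psi(u_1\chi_W)=[u_1\chi_W]$ and $\Phi(u_2\chi_W)=[u_2\chi_W]$. Since $B_0=B_0^{(1)}=B_0^{(2)}$, both claims follow.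

**Step 13 (lifting to maps $A_1\to A_2$ and $A_2\to A_1$).** This step replaces homomorphisms into sequence algebras by sequences of maps. Recall that a unital completely positive (u.c.p.) map is a unital linear map all of whose matrix amplifications are positive; it is contractive and $*$-preserving. Crossed products of commutative algebras by $\mathbf Z$ are nuclear, and $A_1,A_2$ are separable. The Choi–Effros lifting theorem says that a u.c.p. map from a separable unital nuclear $C^*$-algebra into a quotient $B/J$ of a unital $C^*$-algebra lifts to a u.c.p. map into $B$. So there are u.c.p. maps $\Psi_i:A_1\to A_2$ and $\Phi_j:A_2\to A_1$ with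
$$\Psi(a)=[(\Psi_i(a))_i],\qquad\Phi(b)=[(\Phi_j(b))_j].$$

We also need: *a unitary in $A_\infty$, $A$ unital, lifts to a sequence of unitaries of $A$.* If $[(x_j)]$ is unitary, then $x_j^*x_j\to1$ and $x_jx_j^*\to1$. So for large $j$, $x_j$ is invertible, $x_j|x_j|^{-1}$ is unitary, and $x_j|x_j|^{-1}-x_j\to0$. Use $1$ for the remaining $j$.

What does $\Phi_j\circ\Psi_i$ do? On functions it is nearly the identity. On $u_1$, heuristically, $\Psi_i$ gives $w_i=u_2c_i$, and then $\Phi_j$ gives $v_jc_i=u_1c_j^*c_i$ because $c_i\in B_0$ is left alone. So $u_1$ returns as $u_1q$ with $q=c_j^*c_i$. This $q$ differs from $1$ only over a small clopen set near $x_0$, but there it may be far from $1$ in norm. The next section removes it.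

## 10. Berg's technique near $x_0$

**Lemma 1.** Let $\mathcal F\subset C(X)$ be finite and $\delta>0$. There is a neighborhood $N$ of $x_0$ such that for every clopen $S\subset N$ and every unitary $q\in(1-\chi_S)+\chi_SB_0\chi_S$ there is a unitary $W\in A_1$ with
$$\|WfW^*-f\|<\delta\ (f\in\mathcal F),\qquad\|Wu_1qW^*-u_1\|<\delta .$$
The same holds with $(A_2,u_2,\varphi_2)$ in place of $(A_1,u_1,\varphi_1)$.

**Step 14 (proof of Lemma 1).** The purpose is to spread the twist $q$ evenly over a long piece of backward orbit, so that each single step sees only a small part of it.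

Choose $L\ge1$ with $\pi/L<\delta/2$. By freeness and continuity choose an open $N\ni x_0$ with $\varphi_1^{-l}N$, $0\le l\le L$, pairwise disjoint and $|f-f(\varphi_1^{-l}x_0)|<\delta/3$ on $\varphi_1^{-l}N$ for $f\in\mathcal F$, $0\le l\le L$. Given $S$ and $q$, use Step 8(b) to choose $h=h^*\in\chi_SB_0\chi_S$ with $\|h\|\le\pi$ and $\|q-e^{ih}\|<\delta/2$, where the exponential is now taken in $A_1$, so that $e^{ih}$ acts as $1$ on $1-\chi_S$. With $t_l=1-l/L$ put
$$W=\prod_{l=0}^{L-1}u_1^{-l}e^{it_lh}u_1^l .$$
Since $u_1^{-l}\chi_Su_1^l=\chi_{\varphi_1^{-l}S}$, the $l$-th factor is $1$ off $\chi_{\varphi_1^{-l}S}$, and the factors commute. In $u_1^*Wu_1$ the factor $u_1^{-l}e^{it_{l-1}h}u_1^l$ sits over $\varphi_1^{-l}S$ for $1\le l\le L$, and there is nothing over $S$. So $u_1^*Wu_1\,e^{ih}\,W^*$ is block diagonal for the projections $\chi_{\varphi_1^{-l}S}$, $0\le l\le L$, and the remainder, where it is $1$: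

* on $l=0$ it is $e^{ih}e^{-it_0h}=1$;
* on $1\le l\le L-1$ it is $u_1^{-l}e^{i(t_{l-1}-t_l)h}u_1^l$;
* on $l=L$ it is $u_1^{-L}e^{it_{L-1}h}u_1^L$.

As $t_{l-1}-t_l=t_{L-1}=1/L$, its distance from $1$ is at most $\pi/L<\delta/2$. Multiplying by $u_1$ on the left, $\|Wu_1e^{ih}W^*-u_1\|<\delta/2$, so $\|Wu_1qW^*-u_1\|<\delta$. Each $f\in\mathcal F$ commutes with the block projections and is within $\delta/3$ of a constant on each block where $W\ne1$. Constants cancel in $WfW^*-f$, so $\|WfW^*-f\|\le2\delta/3<\delta$. The proof for $A_2$ is identical, since $B_0\subset A_2$ and $\varphi_2$ acts freely. $\square$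

## 11. The compositions $\Phi_j\Psi_i$ and $\Psi_i\Phi_j$ are approximately inner

**Lemma 2.**

(U1) For every finite $\mathcal G\subset A_1$ and $\varepsilon>0$ there is $i_0$ such that for each $i\ge i_0$ there is $j_0(i)$ such that for all $j\ge j_0(i)$ there is a unitary $W\in A_1$ with $\|W\Phi_j(\Psi_i(a))W^*-a\|<\varepsilon$ for $a\in\mathcal G$.

(U2) For every finite $\mathcal H\subset A_2$ and $\varepsilon>0$ there is $j_0$ such that for each $j\ge j_0$ there is $i_0(j)$ such that for all $i\ge i_0(j)$ there is a unitary $V\in A_2$ with $\|V\Psi_i(\Phi_j(b))V^*-b\|<\varepsilon$ for $b\in\mathcal H$.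

**Step 15 (proof of (U1)).** This step makes the heuristic of Section 9 exact. For each $a\in\mathcal G$ pick $p_a(w)=\sum_{|k|\le M}f_kw^k$ with coefficients $f_k\in C(X)$ and $\|a-p_a(u_1)\|<\varepsilon/8$. Let $\mathcal F$ be the finite set of all coefficients. If $W$ is as in Lemma 1 for $(\mathcal F,\delta)$, then, since $\|x^k-y^k\|\le|k|\|x-y\|$ for unitaries $x,y$,
$$\|Wp_a(u_1q)W^*-p_a(u_1)\|\le\sum_k\bigl(\delta+\|f_k\|\,|k|\,\delta\bigr).$$
Take $\delta$ so small that the right side is less than $\varepsilon/4$ for all $a\in\mathcal G$, and let $N$ be the neighborhood from Lemma 1.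

Since $\Psi(p_a(u_1))=[(p_a(w_i))_i]$, we have $\limsup_i\|\Psi_i(a)-p_a(w_i)\|\le\|a-p_a(u_1)\|<\varepsilon/8$. So $\|\Psi_i(a)-p_a(w_i)\|<\varepsilon/4$ for all large $i$. Fix such an $i$, also so large that $T\setminus K_i\subset N$. As $c_i\in B_0$, Step 12 gives $\Phi(w_i)=\Phi(u_2)\Phi(c_i)=[(v_jc_i)_j]$, hence
$$\Phi(p_a(w_i))=[(p_a(v_jc_i))_j],\qquad v_jc_i=u_1c_j^*c_i=u_1q,\quad q=c_j^*c_i\in B_0 .$$
So $\|\Phi_j(p_a(w_i))-p_a(u_1q)\|<\varepsilon/4$ for all large $j$, which we also take $\ge i$. As $\Phi_j$ is contractive, $\|\Phi_j(\Psi_i(a))-p_a(u_1q)\|<\varepsilon/2$.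

Where does $q$ differ from $1$? As $K_i\subset K_j$, $c_i\chi_{K_i}=g\chi_{K_i}=c_j\chi_{K_i}$, so $q\chi_{K_i}=c_j^*c_j\chi_{K_i}=\chi_{K_i}$. On $X\setminus(K_j\cup\gamma K_j)$, which is contained in $X\setminus(K_i\cup\gamma K_i)$, both $c_i$ and $c_j$ act as $1$, and so does $q$. With $S=(K_j\cup\gamma K_j)\setminus K_i$ and $R=X\setminus S$ this says $q\chi_R=\chi_R$. As $q$ is unitary, $q^*\chi_R=\chi_R$, that is, $\chi_Rq=\chi_R$. So $q\in(1-\chi_S)+\chi_SB_0\chi_S$. Moreover $S$ is clopen and $S\subset T\setminus K_i\subset N$. Lemma 1 provides $W$, and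
$$\|W\Phi_j(\Psi_i(a))W^*-a\|<\tfrac\varepsilon2+\tfrac\varepsilon4+\tfrac\varepsilon8<\varepsilon .$$

**Step 16 (proof of (U2)).** This is the mirror image, needed because we must invert from both sides. It uses the sets $\gamma K_j$ in place of $K_j$. For $b\in\mathcal H$ pick $p_b$ with $\|b-p_b(u_2)\|<\varepsilon/8$, choose $\mathcal F,\delta$ as before, and $N$ from Lemma 1 for $A_2$. For all large $j$, $\|\Phi_j(b)-p_b(v_j)\|<\varepsilon/4$ and, by (4), $T\setminus\gamma K_j\subset N$. Fix such a $j$. As $c_j^*\in B_0$,
$$\Psi(v_j)=\Psi(u_1)\Psi(c_j^*)=[(w_ic_j^*)_i]=[(u_2q')_i],\qquad q'=c_ic_j^*\in B_0 .$$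
So for all large $i\ge j$, $\|\Psi_i(\Phi_j(b))-p_b(u_2q')\|<\varepsilon/2$. Since $\gamma K_j\subset\gamma K_i$, we have $c_j^*\chi_{\gamma K_j}=g^*\chi_{\gamma K_j}=c_i^*\chi_{\gamma K_j}$, so $q'\chi_{\gamma K_j}=c_ic_i^*\chi_{\gamma K_j}=\chi_{\gamma K_j}$. On $X\setminus(K_i\cup\gamma K_i)$, $q'$ acts as $1$. As in Step 15, $q'\in(1-\chi_{S'})+\chi_{S'}B_0\chi_{S'}$ with the clopen set $S'=(K_i\cup\gamma K_i)\setminus\gamma K_j\subset T\setminus\gamma K_j\subset N$. Lemma 1 for $A_2$ provides $V$, and the estimate is the same. $\square$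

## 12. The two-sided intertwining

**Step 17 (the construction).** This step corrects the maps $\Psi_i,\Phi_j$ by inner automorphisms so that they become inverse to each other up to summable errors. Let $(a_l)$ and $(b_l)$ be dense sequences in $A_1$ and $A_2$. We construct inductively
$$\alpha_k=\mathrm{Ad}(V_k)\circ\Psi_{i_k}:A_1\to A_2,\qquad\beta_k=\mathrm{Ad}(W_k)\circ\Phi_{j_k}:A_2\to A_1$$
with unitaries $V_k\in A_2$, $W_k\in A_1$ and $i_k,j_k\ge k$, and increasing finite sets $\mathcal G_k\ni a_1,\dots,a_k$ in $A_1$ and $\mathcal H_k\ni b_1,\dots,b_k$ in $A_2$, such that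

* (i) $\|\beta_k\alpha_k(a)-a\|<2^{-k}$ for $a\in\mathcal G_k$;
* (ii) $\|\alpha_{k+1}\beta_k(b)-b\|<2^{-k}$ for $b\in\mathcal H_k$;
* (iii) $\alpha_k(\mathcal G_k)\subset\mathcal H_k$ and $\beta_k(\mathcal H_k)\subset\mathcal G_{k+1}$;
* (iv) $\|\alpha_k(aa')-\alpha_k(a)\alpha_k(a')\|<2^{-k}$ for $a,a'\in\mathcal G_k$, and likewise for $\beta_k$ on $\mathcal H_k$.

Condition (iv) depends only on $\Psi_{i_k}$ (resp. $\Phi_{j_k}$), and it holds for all large $i_k$ (resp. $j_k$) because $\Psi$ and $\Phi$ are homomorphisms.

Start with $\mathcal G_1=\{a_1\}$, $V_1=1$, and $i_1$ large enough for (iv) and beyond the threshold $i_0$ of (U1) for $(\mathcal G_1,2^{-2})$.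

*From $\alpha_k$ to $\beta_k$.* Let $\alpha_k$ and $\mathcal G_k$ be given, with $i_k$ beyond the threshold of (U1) for $(\mathcal G_k,2^{-k-1})$. Put $\mathcal H_k=\mathcal H_{k-1}\cup\alpha_k(\mathcal G_k)\cup\{b_1,\dots,b_k\}$, with $\mathcal H_0=\emptyset$. By Step 13 the unitary $\Phi(V_k)$ lifts to a sequence of unitaries $Y_j\in A_1$. As $\Phi(V_kxV_k^*)=\Phi(V_k)\Phi(x)\Phi(V_k)^*$, for large $j$
$$\|\Phi_j(V_kxV_k^*)-Y_j\Phi_j(x)Y_j^*\|<2^{-k-1}\qquad(x\in\Psi_{i_k}(\mathcal G_k)).$$
Choose $j=j_k\ge k$ so large that:

* this inequality holds;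
* (iv) holds for $\Phi_j$ on $\mathcal H_k$;
* (U1) provides a unitary $W$ with $\|W\Phi_j\Psi_{i_k}(a)W^*-a\|<2^{-k-1}$ on $\mathcal G_k$;
* $j$ exceeds the threshold $j_0$ of (U2) for $(\mathcal H_k,2^{-k-1})$.

Put $W_k=WY_j^*$. For $a\in\mathcal G_k$, $\beta_k\alpha_k(a)=WY_j^*\,\Phi_j(V_k\Psi_{i_k}(a)V_k^*)\,Y_jW^*$ is within $2^{-k-1}$ of $W\Phi_j\Psi_{i_k}(a)W^*$, which is within $2^{-k-1}$ of $a$. So (i) holds.

*From $\beta_k$ to $\alpha_{k+1}$.* Put $\mathcal G_{k+1}=\mathcal G_k\cup\beta_k(\mathcal H_k)\cup\{a_1,\dots,a_{k+1}\}$. Lift $\Psi(W_k)$ to unitaries $Z_i\in A_2$. For large $i$, $\|\Psi_i(W_kxW_k^*)-Z_i\Psi_i(x)Z_i^*\|<2^{-k-1}$ for $x\in\Phi_{j_k}(\mathcal H_k)$. Choose $i=i_{k+1}\ge k+1$ so large that: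

* this inequality holds;
* (iv) holds for $\Psi_i$ on $\mathcal G_{k+1}$ with $2^{-k-1}$;
* (U2) provides a unitary $V$ with $\|V\Psi_i\Phi_{j_k}(b)V^*-b\|<2^{-k-1}$ on $\mathcal H_k$;
* $i$ exceeds the threshold of (U1) for $(\mathcal G_{k+1},2^{-k-2})$.

With $V_{k+1}=VZ_i^*$, (ii) holds by the same computation, and the induction continues.

**Step 18 (passage to the limit).** This step extracts the isomorphism. For $a\in\mathcal G_k$, since $\alpha_k(a)\in\mathcal H_k$,
$$\|\alpha_{k+1}(a)-\alpha_k(a)\|\le\|\alpha_{k+1}(a-\beta_k\alpha_k(a))\|+\|\alpha_{k+1}\beta_k(\alpha_k(a))-\alpha_k(a)\|<2\cdot2^{-k}.$$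
For $b\in\mathcal H_k$, since $\beta_k(b)\in\mathcal G_{k+1}$,
$$\|\beta_{k+1}(b)-\beta_k(b)\|\le\|\beta_{k+1}(b-\alpha_{k+1}\beta_k(b))\|+\|\beta_{k+1}\alpha_{k+1}(\beta_k(b))-\beta_k(b)\|<2\cdot2^{-k}.$$
The sets $\mathcal G_k$ and $\mathcal H_k$ increase, so on $\bigcup\mathcal G_k$ and $\bigcup\mathcal H_k$ the sequences are Cauchy. These unions are dense and all maps are contractive, so $\alpha_k\to\theta$ and $\beta_k\to\beta$ pointwise everywhere. The limits are unital completely positive, and multiplicative by (iv) and density. For $a\in\mathcal G_k$ and $l\ge k$,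
$$\|\beta\theta(a)-a\|\le\|(\beta-\beta_l)(\theta(a))\|+\|\theta(a)-\alpha_l(a)\|+2^{-l}\to0,$$
where we used that $\beta_l$ is contractive and (i). So $\beta\theta=\mathrm{id}$. For $b\in\mathcal H_k$ and $l\ge k$, by (ii),
$$\|\theta\beta(b)-b\|\le\|(\theta-\alpha_{l+1})(\beta(b))\|+\|\beta(b)-\beta_l(b)\|+2^{-l}\to0,$$
so $\theta\beta=\mathrm{id}$. Hence $\theta:A_1\to A_2$ is an isomorphism. This proves Theorem A. $\blacksquare$

## 13. The formula on $C(X)$, traces, $K$-theory, and the dichotomy

**Step 19 (formula for $\theta$ on $C(X)$).** This step recovers what is left of the first guess. If the cocycles are continuous, Step 1 gives $\theta(f)=f\circ F^{-1}$ exactly, with $V_k=1$. Otherwise $\Psi(f)=[f]$ means $\|\Psi_i(f)-f\|\to0$, so, since $i_k\to\infty$,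
$$\theta(f)=\lim_kV_k\Psi_{i_k}(f)V_k^*=\lim_kV_kfV_k^* .$$
Likewise $\theta^{-1}(f)=\beta(f)=\lim_kW_kfW_k^*$. The reductions in Steps 3 and 5 changed neither $C(X)$ nor the concrete algebra $A_2$, and in the concrete picture $f\in C(X_1)$ corresponds to $f\circ F^{-1}\in C(X_2)$. So the formula of Theorem B holds if the roles were not exchanged in Section 4. If they were, use $\theta^{-1}=\beta$ in place of $\theta$.

**Step 20 (measures and traces).** This step derives the first consequence. For a free action, the tracial states of $C(X)\rtimes_\varphi\mathbf Z$ correspond bijectively to the invariant probability measures by restriction to $C(X)$. Let us recall why. The restriction of a trace is invariant because $ufu^*=f\circ\varphi^{-1}$. If $k\ne0$, freeness gives a finite partition of unity $(g_r)$ such that $g_r$ and $g_r\circ\varphi^{-k}$ have disjoint supports. Then $\tau(fg_ru^k)=\tau(fg_r^{1/2}u^kg_r^{1/2})=\tau(fg_r^{1/2}(g_r^{1/2}\circ\varphi^{-k})u^k)=0$, so $\tau(fu^k)=0$, and $\tau$ is determined by its restriction. Conversely, with $D$ as in Section 2, an invariant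 $\mu$ gives the state $a\mapsto\int D(a)\,d\mu$. It is tracial, because $D(fu^kgu^{-k})=f\cdot(g\circ\varphi^{-k})$ and $D(gu^{-k}fu^k)=g\cdot(f\circ\varphi^k)$ have equal integrals, and for $k+l\ne0$ the diagonal parts of $fu^kgu^l$ and $gu^lfu^k$ vanish.

If $\tau$ is a tracial state on $A_2$ with measure $\mu$, then by Step 19
$$\tau(\theta(f))=\lim_k\tau\bigl(V_k(f\circ F^{-1})V_k^*\bigr)=\tau(f\circ F^{-1})=\int f\circ F^{-1}\,d\mu ,$$
so the trace $\tau\circ\theta$ on $A_1$ has the measure $(F^{-1})_*\mu$. As $\tau\mapsto\tau\circ\theta$ is a bijection between tracial states, $(F^{-1})_*$ is a bijection from the $\varphi_2$-invariant to the $\varphi_1$-invariant probability measures, and $F_*$ is its inverse.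

**Step 21 ($K$-theory).** This step derives the second consequence. By Step 19 the homomorphisms $\theta\circ\iota_1$ and $\iota_2\circ(F^{-1})^*$ from $C(X_1)$ to $A_2$ are approximately unitarily equivalent: the first is the pointwise limit of $\mathrm{Ad}(V_k)$ applied to the second. For a projection or a unitary in a matrix algebra over $C(X_1)$, its image under the first map is a norm limit of unitary conjugates of its image under the second. Projections at distance less than $1$ have the same class in $K_0$, close unitaries have the same class in $K_1$, and unitary conjugation does not change the class. So the two maps agree on $K_*$.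

**Step 22 (the dichotomy).** This step proves the last part of Theorem B. By Step 1 either both cocycles are continuous, which is (I), or both are discontinuous. In the second case Step 3 shows, before any change of $\varphi_2$, that each has exactly one discontinuity and that the two points $x_0,x_1$ lie in one orbit; exchanging the roles of the systems moves no points, since in the concrete picture it only exchanges $n$ and $m$, and the two maps have the same orbits. By Step 4 the nonempty sets among the $E_k$, $k\ne n(x_0)$, are infinitely many pairwise disjoint nonempty clopen sets. This is (II). Clearly (I) and (II) exclude each other.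

A nonempty clopen set contains a whole component, and disjoint clopen sets contain different ones. So if $X_1$ has finitely many components, (II) is impossible and (I) holds. If $X_1$ is connected, then (I) holds and $n\equiv k$ is constant, so $\nu(j,x)=kj$ by (2). Bijectivity of $\nu(\cdot,x)$ forces $k=\pm1$, that is, $F\varphi_1F^{-1}=\varphi_2^{\pm1}$. $\blacksquare$
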